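# Light edges in 1-planar graphs of minimum degree 3

## 1. Planar graphs: each small vertex sits alone in a polygon

Graphs are finite and simple unless the word *pseudograph* is used; a pseudograph may have loops and parallel edges. An **$(x,y)$-edge** is an edge with one end of degree $x$ and the other of degree $y$. An **$(x,\le y)$-edge** has one end of degree $x$ and the other of degree at most $y$. A graph is **1-planar** if it can be drawn in the plane so that every edge is crossed at most once.

A sparse graph has vertices of low degree. We ask for more: an *edge* both of whose ends have low degree. The paper "From Light Edges To Strong Edge-Colouring Of 1-Planar Graphs" leads to the following question. Must every 1-planar graph of minimum degree 3 contain a $(3,\le 20)$-, $(4,\le 13)$-, $(5,\le 9)$-, $(6,\le 8)$- or $(7,7)$-edge? For minimum degree at least 4, a result of Hudák and Šugerek gives a $(4,\le13)$-, $(5,\le9)$-, $(6,\le8)$- or $(7,7)$-edge; we shall not use it. The answer to the question is yes, even with 11 in place of 13. Call an edge **light** if it is a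
$$(3,\le 20)\text{-},\quad (4,\le 11)\text{-},\quad (5,\le 9)\text{-},\quad (6,\le 8)\text{-}\quad\text{or}\quad(7,7)\text{-edge}.$$
Since $11\le 13$, a light edge is always on the list of the question.

Two quick tests. If two vertices of degrees $i\le j$ with $3\le i\le j\le 7$ are adjacent, the edge joining them is light: look at the entry for $i$. So a graph without light edges has its vertices of degree at most 7 pairwise nonadjacent. The condition on the minimum degree cannot be dropped: $K_{2,n}$ with $n\ge 21$ is planar, and all its edges are $(2,n)$-edges, none of which is on the list.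

**Standing notation.** Put $D_3=21$, $D_4=12$, $D_5=10$, $D_6=9$, $D_7=8$. Let $G$ have minimum degree at least 3 and no light edge. A component of $G$ has the same properties, so we may take $G$ connected. Let $S$ be the set of vertices of degree $3,\dots,7$ (the *smalls*) and $W$ the set of vertices of degree at least $8$. Then
$$\text{every neighbor of a vertex of degree } j\in\{3,\dots,7\}\text{ has degree}\ge D_j\ge 8. \tag{1}$$
(For $j=7$: a neighbor of degree 7 is excluded directly, and one of degree $i\in\{3,\dots,6\}$ would by (1) for $i$ have only neighbors of degree at least $8$.) So $S$ is independent, $W\ne\emptyset$, and every edge is an $SW$-edge or a $WW$-edge.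

**Walks, occurrences, sectors.** In a connected plane pseudograph with an edge, each face is an open disc, traced by a closed *face walk*. Its *length* is its number of sides; each edge has two sides. The *rotation* at a vertex is the cyclic order of the edge-ends there, and a *sector* is an angle between two cyclically consecutive edge-ends. A vertex may occur several times on face walks, and its occurrences correspond to its sectors. Two occurrences on a walk are *consecutive* if a side of the walk joins them. Example: the path $a,b,c$ has one face with walk $a,b,c,b$; here $b$ occurs twice, and these occurrences are not consecutive.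

**Lemma 1 (saturation).** Let $P$ be a connected plane pseudograph whose face walks all have length at least 3, and let $W$ be a set of its vertices. As long as some face walk has two $W$-occurrences (possibly of the same vertex) that are not consecutive, add an edge or loop inside that face joining these occurrences. This process stops. In the result all face walks have length at least 3, and
$$\text{any two } W\text{-occurrences on a face walk are consecutive.} \tag{2}$$
Consequently a face walk with $w$ $W$-occurrences, of which $\tau$ sides join two $W$-occurrences, satisfies exactly one of: $w=\tau=3$ and the walk has length 3; $w=2$, $\tau=1$; $w=1$, $\tau=0$; $w=\tau=0$.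

*Proof.* The two occurrences are at distances $d_1,d_2\ge2$ along the two parts of the walk, so the new faces have lengths $d_1+1,d_2+1\ge3$. If all lengths are at least 3, then $3f\le 2e$, and Euler's formula gives $e\le 3|V|-6$. Since $|V|$ does not change, the process stops. On a cyclic walk an occurrence has at most two consecutive ones, so (2) gives $w\le 3$, and $w=3$ forces the walk to be exactly these three occurrences. If $w=2$, one side joins them; two such sides would make the length 2. If $w=1$, a side joining the occurrence to itself would make the length 1. $\square$

**Planar case.** *A planar graph of minimum degree at least 3 has a light edge.*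

*Proof.* Let $G$ be a connected planar counterexample.

**Step 1: a plane pseudograph on $W$.** Draw $G$ without crossings. Since $G$ is simple and is not a single edge, all face walks have length at least 3. Saturate by Lemma 1 with the set $W$, and call the result $G^*$. Edges are added only inside $W$, so smalls keep their edges and degrees. Write $d(z)$ for the degree of $z\in W$ in $G^*$ (loops count twice); $d(z)\ge\deg_G(z)\ge8$. Let $T$ be the plane pseudograph on $W$ formed by all $WW$-edges of $G^*$.

Let $u$ be a small with neighbors $a_1,\dots,a_j$ in cyclic order; they are distinct and in $W$. The face in the sector between $ua_i$ and $ua_{i+1}$ has a walk containing $a_i,u,a_{i+1}$. By (2), $a_i$ and $a_{i+1}$ are consecutive, so the walk is the triangle $(a_i,u,a_{i+1})$ with a $T$-side $a_ia_{i+1}$. These $j$ triangles are distinct, since each has one small occurrence. Together with $u$ and its edges they form one whole face of $T$, bounded by a closed walk of length $j$. A face of $T$ without a small contains no edge, so it is a face of $G^*$ with only $W$-occurrences, that is, a triangle.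

Moreover $T$ is connected: in a path of $G^*$ between vertices of $W$, every small $u$ stands between two of its neighbors, and these are joined in $T$ by the walk around $u$. Every $z\in W$ has $t(z)=\deg_T(z)\ge1$, because an edge from $z$ to a small produces a $T$-edge at $z$.

**Step 2: Euler's formula.** Let $T$ have $e$ edges and $f$ faces, let $k_R$ be the length of the walk of the face $R$. From $|W|-e+f=2$,
$$\sum_{z\in W}(t(z)-4)+\sum_R(k_R-4)=(2e-4|W|)+(2e-4f)=-8. \tag{3}$$

**Step 3: sharing.** The $T$-edge-ends at $z$ cut the rotation at $z$ into $t(z)$ *corners*. Let $c_\gamma$ be the number of other edge-ends in the corner $\gamma$; by Step 1, $c_\gamma\in\{0,1\}$, with $c_\gamma=1$ exactly if the face contains a small. Also $\sum_{\gamma\ni z}(c_\gamma+1)=d(z)$. If $d(z)\ge21$, then $2t(z)\ge21$, so $t(z)\ge11$ and $t(z)-4\ge\frac13t(z)$: every corner may receive $\frac13$. If $8\le d(z)\le20$, then $t(z)-4=\sum_{\gamma\ni z}\bigl(1-\frac{4(c_\gamma+1)}{d(z)}\bigr)$, so a corner receives at least $\frac12$ if $c_\gamma=0$ and at least $0$ if $c_\gamma=1$.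

A triangle without a small gets $-1+3\cdot\frac13\ge0$. A face around a small of degree $j\ge4$ has $k_R-4\ge0$. For a small of degree 3, all three corners lie at vertices of degree at least $21$ by (1), and $-1+3\cdot\frac13=0$. So the left side of (3) is at least $0$, a contradiction. $\square$

What changes if crossings are allowed? The step that breaks is "the walk contains $a_i,u,a_{i+1}$": next to $u$ on a face walk there may now be a crossing. Before rebuilding, let us see how bad this can get.

## 2. Three 3-vertices in one triangle

An example of a 1-planar drawing: take a square with both diagonals, and a fifth vertex outside joined to the four corners. This draws the nonplanar graph $K_5$ with one crossing. Here is what these notes prove.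

**Theorem 1.** Every finite simple 1-planar graph $G$ with $\delta(G)\ge3$ contains a $(3,\le20)$-, $(4,\le11)$-, $(5,\le9)$-, $(6,\le8)$- or $(7,7)$-edge.

In particular the answer to the question is yes.

**Proposition 2.** The number 20 is best possible: there is a 1-planar graph of minimum degree 3 all of whose edges are $(3,20)$- or $(20,20)$-edges.

*Proof.* Take the icosahedron. In each of its 20 faces $abc$ place three new vertices $u,v,w$, each joined to $a,b,c$. Old vertices get degree $5+5\cdot3=20$ and new ones degree 3, so all edges are $(3,20)$- or $(20,20)$-edges. To draw the edges inside a face, put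
$$a=(0,3),\ b=(-1,0),\ c=(1,0),\ u=(0,1),\ v=(-\tfrac25,\tfrac12),\ w=(\tfrac25,\tfrac12).$$
Draw $ua,ub,uc,vb,vc,wb,wc$ straight. Draw $va$ as $v\to P\to a$ with $P=(-\frac12,\frac12)$, and $wa$ as $w\to P'\to a$ with $P'=(\frac12,\frac12)$.

*Check.* The picture is symmetric in the line $x=0$. The edge $ub$ lies on $y=x+1$ and contains $P$; $v$ lies below this line and $Pa$, of slope 5, above it, so $va$ crosses $ub$ exactly at $P$. The edge $va$ has $x\le0$ with equality only at $a$, so it meets $ua$, $uc$, $wa$, $wc$ at most in $a$. It has $y\ge\frac12$, while $vb,vc,wb$ have $y<\frac12$ except at $v,v,w$; so it meets them only in $v$, in $v$ and not at all. The points $v,w,c$ lie below the line of $ub$, so $vb,wb$ meet $ub$ only at $b$, and $vc,wc$ do not meet $ub$; the edge $uc$ is treated by symmetry. The edge $ua$ (on $x=0$, $y\ge1$) meets none of $vb,vc,wb,wc$. Finally $vb$ and $wb$ meet only at $b$, $vc$ and $wc$ only at $c$, $vb$ and $vc$ only at $v$, $wb$ and $wc$ only at $w$, $vb$ and $wc$ not at all, and $vc$, $wb$ cross once, on $x=0$. So the only crossings are $va\times ub$ at $P$, $wa\times uc$ at $P'$, and $wb\times vc$ at a point $O$. Every edge is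 crossed at most once and the edges of the icosahedron are uncrossed. Hence 20 cannot be replaced by 19 in Theorem 1 or in the question. $\square$

**A reduction that fails.** The sensible first attempt is to delete one edge from every crossing and apply the planar case. In the drawing above each crossing consists of two edges with an end of degree 3, so deleting either edge leaves a vertex of degree at most 2. The planar case then says nothing, and $K_{2,n}$ shows that it has nothing to say. So crossings must be kept.

**What the example suggests.** Keep the pseudograph $T$ of uncrossed $WW$-edges, here the icosahedron. A face of $T$ may now contain several smalls, and a corner may contain several edge-ends. In the example every corner has $c_\gamma=3$, so $t(z)=5$ and $t(z)-4=1$ gives $\frac15$ per corner; each face gets $-1+\frac35$, and indeed $20\cdot(-\frac25)=-8$. If all corners at $z$ have $c_\gamma\le3$ and $d(z)\ge21$, then $4t(z)\ge21$, hence $t(z)\ge6$ and each corner can receive $\frac13$; the triangle with three 3-vertices would be exactly balanced. This is where the number 21 enters. A corner with $c_\gamma\ge4$ will have to receive less. We also have to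 face three new difficulties: $T$ may be disconnected, the face of $T$ must be analyzed from inside by counting, and all counts have to be sharp enough for the balanced example.

## 3. Saturated drawings with crossings

From here to the end of Section 13, $G$ is a connected 1-planar graph with $\delta(G)\ge3$ and without light edges, and $S,W,D_j$ are as in Section 1. Drawings are on the sphere. Edges are simple arcs meeting in finitely many points, each a common end or a proper crossing.

**Step 1: a clean drawing.** Take a drawing with every edge crossed at most once and with the fewest crossings. Then *adjacent edges do not cross*. For if $xa,xb$ crossed at $c$, we could exchange their parts between $x$ and $c$ and separate them at $c$; this removes the crossing, which is the only one on both edges. So the four ends of a crossing are distinct.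

The **planarization** has as vertices the vertices of $G$ and the crossings; its edges are called *segments*. It is connected. Its face walks have length at least 3. Indeed a walk of length at most 2 would give a loop, or the same segment on both sides (a graph with a single edge), or two segments with the same ends; the latter would be parallel edges, two crossing edges with a common end, or an edge crossed twice.

**Step 2: saturation.** Apply Lemma 1 to the planarization and the set $W$; call the resulting drawing, with the added uncrossed edges and loops, $G^*$. From now on faces, segments and the planarization refer to $G^*$. Only uncrossed edges between $W$-vertices were added. So smalls keep their edges and degrees, and all $SW$-edges and all crossed edges belong to the simple graph $G$. For $z\in W$ let $d(z)$ be its degree in $G^*$; $d(z)\ge\deg_G(z)$.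

Let $T$ be the plane pseudograph with vertex set $W$ whose edges are all uncrossed $WW$-edges. A side of a walk joins two $W$-occurrences exactly if it is a side of a $T$-edge (a *$T$-side*). For a face $F$ let $w(F)$ be its number of $W$-occurrences; Lemma 1 lists the four possibilities. On a walk no two smalls are consecutive (as $S$ is independent) and no two crossings are consecutive (an edge is crossed at most once).

**Step 3: angles between two $W$-ends.** This is the main gain from saturation.
$$\parbox{0.86\textwidth}{If $p,q\in W$ are cyclically consecutive ends around a crossing $X$, then the face in the angle $pXq$ is the triangle $(p,X,q)$, whose third side is a $T$-side $pq$.} \tag{4}$$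
Indeed $p\neq q$, and the occurrences $p,q$ next to $X$ must be consecutive by (2); they are at distance 2 through $X$, so the walk has length 3.

**Kinds of crossings.**

* *Type 1*: $uz\times vy$ with $u,v\in S$ and $z,y\in W$. We name the ends so that the cyclic order around $X$ is $u,v,z,y$. There is one $SS$-angle $uXv$, one $WW$-angle $zXy$, and two $SW$-angles $vXz$, $yXu$.
* *Type 2*: $uz\times xy$ with $u\in S$ and $x,y,z\in W$, cyclic order $u,x,z,y$. There are two $WW$-angles $xXz$, $zXy$ and two $SW$-angles $uXx$, $yXu$.
* $WW\times WW$: four $WW$-angles.

In the triangle of Proposition 2 all three crossings are of type 1. At $P=ub\times va$ the cyclic order is $u,v,b,a$, and the $WW$-angle $bPa$ lies in the triangular face $(a,P,b)$.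

## 4. Euler's formula for a disconnected $T$, and corner values

**Step 1: Euler's formula with boundary components.** We replace (3) by a formula valid when $T$ has $\kappa$ components. A face $R$ of $T$ is called a *region*. Let $k_R$ be the total length of its boundary walks, $h_R$ its number of boundary components (isolated vertices of $T$ included), and $i_R$ the number of those that are isolated vertices of $T$. Note $h_R\ge1$. Let $e,f$ be the numbers of edges and faces of $T$, so $|W|-e+f=1+\kappa$.

Let $C$ be a component of $T$ and $\varphi$ a face of $C$ taken by itself, an open disc (or, if $C$ is a single vertex, the rest of the sphere). Near its boundary, $\varphi$ contains a connected collar free of other components of $T$. So exactly one region inside $\varphi$ has boundary points in $C$; it has all of $\partial\varphi$ as one boundary component. Hence the boundary components lying in $C$ correspond to the faces of $C$, and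
$$\sum_Rh_R=\sum_C\bigl(e_C-|V(C)|+2\bigr)=e-|W|+2\kappa=f+\kappa-1 .$$
With $t(z)=\deg_T(z)$ and $\sum_Rk_R=2e$ we get
$$\sum_{z\in W}(t(z)-4)+\sum_R(k_R-8+4h_R)=4e-4|W|-4f+4\kappa-4=-8. \tag{5}$$

**Step 2: values of corners.** We now share $t(z)-4$ among the corners at $z$. Call $z\in W$ a **B-vertex** if $d(z)\ge21$ and **low** if $8\le d(z)\le20$. By (1) and $d\ge\deg_G$, a low vertex adjacent to a small of degree $j$ has $j\ge4$ and $d(z)\ge D_j$; all neighbors of 3-vertices are B-vertices.

If $t(z)\ge1$, the $T$-edge-ends divide the rotation at $z$ into $t(z)$ *corners*; let $c_\gamma$ be the number of other edge-ends (*inner ends*) in the corner $\gamma$. Then $\sum_{\gamma\ni z}(c_\gamma+1)=d(z)$. Define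
$$val(\gamma)=\tfrac13-\tfrac23\lfloor c_\gamma/4\rfloor\quad(z\text{ a B-vertex}),\qquad val(\gamma)=1-\tfrac{4}{d(z)}(c_\gamma+1)\quad(z\text{ low}).$$
Then
$$t(z)-4\ \ge\ \sum_{\gamma\ni z}val(\gamma)\qquad\text{if }t(z)\ge1. \tag{6}$$
For low $z$ equality holds. For a B-vertex, $c+1\le4(\lfloor c/4\rfloor+1)$ gives $21\le\sum(c_\gamma+1)\le4\bigl(t+\sum\lfloor c_\gamma/4\rfloor\bigr)$. By integrality $t+\sum\lfloor c_\gamma/4\rfloor\ge6$, and this is equivalent to (6).

**Step 3: reduction to one region.** Put
$$Q(R)=k_R-8+4h_R-4i_R+\sum_{\gamma\subset R}val(\gamma). \tag{7}$$
An isolated vertex of $T$ contributes $t(z)-4=-4$ to (5) and lies on the boundary of exactly one region, where it is counted by $-4i_R$. So (5) and (6) give $\sum_RQ(R)\le-8$. *It therefore suffices to prove $Q(R)\ge0$ for every region $R$.*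

**Step 4: the trivial regions.** The interior of an edge that is not in $T$ lies in a single region, since $T$-edges are uncrossed; call it an *inner edge* of that region. All edges of a small in $R$ are inner edges of $R$.

*No inner edge in $R$.* Then $R$ is a face of the planarization with only $W$'s on its walk, so $w=3$, $k=3$, $h=1$, $i=0$, and all $c_\gamma=0$. The values are $\frac13$ or $1-\frac4{d}\ge\frac12$, so $Q\ge-1+1=0$.

*A $WW\times WW$ crossing $X$ in $R$.* By (4) the four faces around $X$ are triangles on $T$-sides, so $R$ consists of these triangles, $X$ and the four segments at $X$. Hence $k=4$, $h=1$, $i=0$, and $c_\gamma=1$ at the four corners. The values are $\frac13$ or $1-\frac8d\ge0$, so $Q\ge0$.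

All other regions are called **proper**. They have inner edges, and crossings of types 1 and 2 only. A proper region has no face with $w=3$, because such a face is bounded by $T$-sides and is a whole region. *It contains a small*: otherwise it contains no $SW$-edge, and an inner edge would be a $WW$-edge crossed by a $WW$-edge or by an $SW$-edge, both excluded. *Each of its corners has $c_\gamma\ge1$*: a sector between two $T$-edge-ends (or the two sides of one) would give a face with two $T$-sides, hence with $w=3$.

## 5. Four counting identities in a proper region

Fix a proper region $R$ and write $k,h,i$. Let $N\ge1$ be the number of smalls in $R$, $E$ the number of $SW$-edges in $R$, and $r,s$ the numbers of crossings of types 1 and 2. An inner $WW$-edge is crossed (otherwise it would be in $T$), and each type 2 crossing uses exactly one. So there are exactly $s$ inner $WW$-edges, and the number of inner ends at $W$ is $e_c=E+2s$.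

**Step 1: count the faces with $W$-vertices.** Each $T$-side on $R$ lies on a face with $w=2$, $\tau=1$, called a *$T$-face*; so there are $k$ $T$-faces. The $W$-occurrences on faces in $R$ correspond to sectors at $W$-vertices. A corner has $c_\gamma+1$ sectors, an isolated vertex $z$ of $T$ has $d(z)$, and $R$ has $k$ corners. Hence $\sum_Fw(F)=e_c+k$. So there are $e_c$ faces with $w\ge1$, of which $e_c-k$ have $w=1$. Let $f_0$ be the number of faces with $w=0$, and let $m$ denote the number of small occurrences on a face.

* *$T$-faces.* If $m=0$, the rest of the walk is a single crossing, since crossings are not consecutive; the face is $(z,X,y)$. By (4) these faces correspond to the $WW$-angles, so there are $r+2s$ of them. Let $\upsilon$ be the number of $T$-faces with $m\ge1$. Then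
$$k=r+2s+\upsilon. \tag{8}$$
* *Faces with $w=1$.* Here $m\ge1$, as $(z,X)$ has length 2. If $m=1$ the face is a **$\Delta$-face** $(z,u,X)$ or a **$\Diamond$-face** $(z,X,u,X')$. Those with $m\ge2$ are **g-faces**; let $g$ be their number.
* *Faces with $w=0$* (**$f_0$-faces**). Smalls and crossings alternate, so the length is $2m\ge3$ and $m\ge2$.

**Step 2: count the $SW$-angles.** There are $2r+2s$ of them. A $\Delta$-face contains one and a $\Diamond$-face two; all others lie in g-faces or in $T$-faces with $m\ge1$. Call an $SW$-angle **loose** if it is not in a $\Delta$-face, and let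
$$\omega=\#\Diamond+\#\{\text{loose angles not in }\Diamond\text{-faces}\}.$$
Then $2r+2s=\#\Delta+2\#\Diamond+(\omega-\#\Diamond)$, so $e_c-k=\#\Delta+\#\Diamond+g=2r+2s-\omega+g$, that is,
$$E=k+2r+g-\omega. \tag{9}$$

**Step 3: count the $SS$-angles.** There are $r$ of them. On a face with $w,m\ge1$ the $W$-occurrences are consecutive and the rest of the walk alternates between smalls and crossings; so it contains $m-1$ $SS$-angles. An $f_0$-face contains $m$. Put
$$\zeta=\sum_{f_0\text{-faces}}(m-2)\ge0,\qquad \beta_T=\sum_{T\text{-faces},\,m\ge1}(m-1),\qquad \beta=\beta_T+\sum_{\text{g-faces}}(m-1).$$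
Then
$$r=\beta+2f_0+\zeta,\qquad g\le\beta. \tag{10}$$
A g-face has one $W$-occurrence. For a corner $\gamma$ (or an isolated vertex $z$ of $T$) let $\beta_\gamma$ (or $\beta_z$) be the sum of $m-1$ over the g-faces whose $W$-occurrence is there. So $\beta=\beta_T+\sum\beta_\gamma+\sum\beta_z$.

**Step 4: Euler's formula inside $R$.** Let $A$ be the part of the planarization in the closure of $R$, and $H=T\cup A$. The set $A$ is connected: each face in $R$ has a connected boundary; any two faces in $R$ are joined by a path in $R$ avoiding the vertices of the planarization, and consecutive faces along this path share a segment; and $A$ is the union of these boundaries. Exactly $h$ components of $T$ meet $\partial R$, so $H$ has $\kappa-h+1$ components. It has $|W|+N+r+s$ vertices, $e+(E+s)+2(r+s)$ edges (each crossing adds two), and $(f-1)+f_0+e_c$ faces. Subtract $|W|-e+f=1+\kappa$ from Euler's formula for $H$: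
$$N+r+s-E-s-2r-2s+f_0+E+2s-1=1-h,$$
which gives
$$N=r+2-h-f_0. \tag{11}$$

**Check on the triangle of Proposition 2.** Here $k=3$, $h=1$, $N=3$, $E=9$, $r=3$, $s=0$. The $T$-faces are $(a,P,b)$, $(a,P',c)$, $(b,O,c)$, so $\upsilon=0$. The faces with $w=1$ are the six $\Delta$-faces $(a,u,P)$, $(a,u,P')$, $(b,v,P)$, $(b,v,O)$, $(c,w,P')$, $(c,w,O)$, so $g=\omega=0$. There is one $f_0$-face, $(u,P,v,O,w,P')$, with $m=3$; so $f_0=\zeta=1$ and $\beta=0$. The identities read $3=3$, $9=3+6$, $3=0+2+1$, $3=3+2-1-1$.

## 6. One formula for $6Q$

We want to write $6Q$ as a sum of local terms. Since $R$ has $k$ corners,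
$$6Q=8k-48+24h-24i+\sum_\gamma(6\,val(\gamma)-2).$$
The $8k$ must be traded for contributions of smalls and faces, by a combination $pE-qN$. Using (9), (11), then $f_0=\frac12(r-\beta-\zeta)$ and $r=k-2s-\upsilon$, the coefficient of $k$ in $pE-qN$ is $p+(2p-\frac q2)=3p-\frac q2$. It equals 8 when $q=6p-16$. We take $p=5$, $q=14$; then a small of degree $j$ contributes $5j-14\ge1$.

**Step 1: the combination.** From (9), (11), (10), (8),
$$\begin{aligned}5E-14N&=5k-4r+5g-5\omega-28+14h+7(r-\beta-\zeta)\\&=8k-3\upsilon-6s-7\zeta-5\omega-7\beta+5g-28+14h.\end{aligned}\tag{12}$$

**Step 2: distribution.** All edges of a small in $R$ run in $R$, so $5E-14N=\sum_u(5j_u-14)$, with $j_u$ the degree of $u$. Give $5-\frac{14}{j}$ to each edge of a $j$-small. With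
$$\xi_j=\tfrac{14}3-\tfrac{14}j:\qquad\xi_3=0,\quad\xi_4=\tfrac76,\quad\xi_5=\tfrac{28}{15},\quad\xi_6=\tfrac73,\quad\xi_7=\tfrac83,$$
we have $5-\frac{14}j=\xi_j+\frac13$. The part $\xi_j$ goes to the $W$-end of the edge; the parts $\frac13$ stay at the small and sum to $\frac{j_u}3$.

Every $W$-end of a crossing of type 1 or 2 lies in a $WW$-angle, so by (4) it carries a $T$-edge. Hence *an edge at an isolated vertex of $T$ is never crossed*, and the $2s$ ends of inner $WW$-edges all lie in corners. Give $3$ to each of them; this uses $6s$. Finally $7\beta-5g=5(\beta-g)+2\beta$.

For a corner with $a$ inner ends of $SW$-edges and $b$ inner ends of crossed $WW$-edges ($c=a+b$), with $\sum\xi$ over the degrees of its $a$ smalls, put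
$$\begin{aligned}X_\gamma&=\textstyle\sum\xi+3b+2\beta_\gamma-4\lfloor c/4\rfloor&&(z\text{ a B-vertex}),\\X_\gamma&=\textstyle4-\theta(1+a+b)+\sum\xi+3b+2\beta_\gamma,\quad\theta=\tfrac{24}{d(z)}\le3&&(z\text{ low}).\end{aligned}\tag{13}$$
Then
$$6Q=\sum_\gamma X_\gamma+\sum_{z\text{ isol.}}\Bigl(\sum\xi+2\beta_z\Bigr)+\sum_u\frac{j_u}3+3\upsilon+7\zeta+5\omega+2\beta_T+5(\beta-g)-20+10h-24i. \tag{14}$$

If the three corners of the triangle of Proposition 2 were at B-vertices, then $X_\gamma=0$, $\sum j_u/3=3$, $7\zeta=7$, and the constant is $-10$: so $6Q=0$. The formula is sharp on this configuration.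

## 7. Corners: two kinds can be negative

The natural hope is that every $X_\gamma\ge0$, so that (14) has only the constant as a negative term. We determine exactly which corners spoil this, and then repair them.

**Step 1: the shape of a corner.** Let the inner ends at a corner of $z$ be those of $f_1,\dots,f_c$ in order. The first and last sectors of the corner belong to $T$-faces. Every other sector belongs to a face with $w=1$, because on a $T$-face both $W$-occurrences are next to the $T$-side.

If $f_l$ is crossed at $X$, some $WW$-angle at $X$ contains the segment $Xz$. By (4) the face of this angle is a $T$-face with $m=0$, next to $f_l$; so $f_l$ is first or last. If $f_l=uz$ is the $SW$-edge of a type 2 crossing, this holds on both sides, so $c=1$. Hence: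

* at most two edges of the corner are crossed, and these are first or last; if $c\ne1$, its crossed $SW$-edges are of type 1;
* the uncrossed ones are consecutive $SW$-edges. A sector between two uncrossed edges $zu,zv$ (where $u\ne v$) belongs to a face with $w=1$, $m\ge2$, a g-face; different sectors give different faces. So (number of uncrossed)${}-1\le\beta_\gamma$.

Therefore
$$c\le3+\beta_\gamma. \tag{15}$$

**Step 2: corners at B-vertices.** If $\beta_\gamma=0$ or $\beta_\gamma\ge2$, then $\lfloor(3+\beta_\gamma)/4\rfloor\le\beta_\gamma/2$ (check $0$ and $2$; for $\beta_\gamma\ge3$ already $(3+\beta_\gamma)/4\le\beta_\gamma/2$), so $2\beta_\gamma-4\lfloor c/4\rfloor\ge0$ and $X_\gamma\ge0$. If $\beta_\gamma=1$ and $c\le3$, then $X_\gamma\ge2$. If $\beta_\gamma=1$, $c=4$, $b\ge1$, then $X_\gamma\ge3+2-4=1$. What remains is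
$$\textbf{critical}:\quad\beta_\gamma=1,\ c=4,\ b=0,$$
where $X_\gamma=-2+\sum\xi$, which is $-2$ if the four smalls have degree 3. Here the hope fails.

**Step 3: critical corners are paid for by loose angles.** We look for positive terms near a critical corner. At most two of the four edges are crossed and at most two uncrossed, so $f_1=zp$ and $f_4$ are crossed, of type 1, and $f_2=zu$, $f_3=zv$ are uncrossed. The sector $(f_2,f_3)$ belongs to a g-face, which uses up $\beta_\gamma=1$. So this face has $m=2$ and is $(z,u,X,v)$ with $X=uw_1\times vw_2$.

The sector $(f_1,f_2)$ has $w=1$ and, as $\beta_\gamma$ is used up, $m=1$. Its face has $z$ next to $u$, so it is a $\Delta$-face $(z,P,u)$ with $P=zp\times uy$. Since $zp$ is crossed and $zv$ is not, $p\ne v$; hence $uy\ne uw_1$, because $uy$ crosses an edge of $p$ and $uw_1$ one of $v$, and each edge is crossed at most once.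

Suppose $u$ has degree 3. Its edges are $uy,uz,uw_1$. The sectors $(uz,uy)$ and $(uz,uw_1)$ lie in the $\Delta$-face and in the g-face. The third sector, between $uw_1$ and $uy$, lies on the other side of $uP$ and of $uX$. So its face contains the $SS$-angle $uPp$ and the $SW$-angle $uXw_2$. It has $m\ge2$, so the angle $uXw_2$ is loose and not in a $\Diamond$-face. Call it **reserved**. The same holds for $v$, with $f_4$ in place of $f_1$ and the angle $vXw_1$. Let $\rho_\gamma\in\{0,1,2\}$ be the number of 3-vertices among $u,v$.

Reserved angles of different critical corners are distinct: $X$ determines its $SS$-angle, whose face has a single $W$-occurrence, which determines the corner. Note also: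
$$\parbox{0.86\textwidth}{a small with a reserved angle has edges crossing edges of two different smalls} \tag{16}$$
(for $u$ these are $p$ and $v$). Finally
$$X_\gamma+5\rho_\gamma\ge-2+(2-\rho_\gamma)\tfrac76+5\rho_\gamma\ge\tfrac13 .$$

**Step 4: corners at low vertices.** If $a=0$, then $X_\gamma=4-\theta+(3-\theta)b+2\beta_\gamma\ge1+2\beta_\gamma$. If $a\ge1$, let $j_0\ge4$ be the least degree of a small at the corner. Then $\theta\le24/D_{j_0}$ and all $\xi\ge\xi_{j_0}$. With $\nu=\frac{24}{D_{j_0}}-\xi_{j_0}$,
$$X_\gamma\ge\Bigl(4-\tfrac{24}{D_{j_0}}\Bigr)-\nu a+\Bigl(3-\tfrac{24}{D_{j_0}}\Bigr)b+2\beta_\gamma. \tag{17}$$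
Inserting $a\le3+\beta_\gamma-b$ from (15) gives the last column:

| $j_0$ | $24/D_{j_0}$ | $4-24/D_{j_0}$ | $\nu$ | $3-24/D_{j_0}$ | lower bound for $X_\gamma$ |
|---|---|---|---|---|---|
| 4 | $2$ | $2$ | $5/6$ | $1$ | $-\frac12+\frac76\beta_\gamma+\frac{11}6b$ |
| 5 | $12/5$ | $8/5$ | $8/15$ | $3/5$ | $\frac{22}{15}\beta_\gamma+\frac{17}{15}b$ |
| 6 | $8/3$ | $4/3$ | $1/3$ | $1/3$ | $\frac13+\frac53\beta_\gamma+\frac23b$ |
| 7 | $3$ | $1$ | $1/3$ | $0$ | $\frac53\beta_\gamma+\frac13b$ |

So $X_\gamma\ge0$ except possibly if $j_0=4$ and $\beta_\gamma=b=0$. Then $a\le3$; if $a\le2$, (17) gives $X_\gamma\ge2-\frac53>0$. If $a=3$ and one of the three smalls has degree at least 5, then $X_\gamma\ge4-8+2\cdot\frac76+\frac{28}{15}=\frac15>0$. What remains is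
$$\textbf{bad}:\quad c=a=3,\ \beta_\gamma=b=0,\ \text{three smalls of degree }4,\qquad X_\gamma\ge-\tfrac12 .$$

**Step 5: a bad corner is paid for by its middle small.** At a bad corner at most one edge is uncrossed and at most two are crossed. So $f_1=zp$, $f_3=zp'$ are crossed (type 1) and $f_2=zu$ is uncrossed. The sectors $(f_1,f_2),(f_2,f_3)$ have $w=1$ and $m=1$, with $z$ next to $u$; so they belong to $\Delta$-faces. Hence $zp$ is crossed by an edge $uy$ and $zp'$ by an edge $uy'\ne uy$, and $uy,uz,uy'$ are consecutive in the rotation at $u$.

A type-1 crossed edge of $u$ has, at the crossing next to $u$, an $SS$-angle on one side (its *S-side*) and an $SW$-angle on the other (its *W-side*). The W-sides of $uy$ and $uy'$ are the sides towards $uz$.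

*$u$ is the middle small of only one bad corner.* The middle edge of another one would be uncrossed and different from $uz$, hence the fourth edge of $u$. Its rotation neighbors $uy,uy'$ would need W-sides towards it, but their only W-sides are towards $uz$. Note also:
$$\parbox{0.86\textwidth}{edges of the middle small $u$ cross edges of two distinct 4-vertices, $p$ and $p'$.} \tag{18}$$

**Step 6: the corrected formula.** Define
$$X'_\gamma=\begin{cases}X_\gamma+5\rho_\gamma&\gamma\text{ critical},\\X_\gamma+\frac12&\gamma\text{ bad},\\X_\gamma&\text{otherwise,}\end{cases}\qquad\sigma_u=\begin{cases}\frac{j_u}3-\frac12=\frac56&u\text{ the middle of a bad corner},\\\frac{j_u}3&\text{otherwise,}\end{cases}$$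
and $\omega'=\omega-\sum\rho_\gamma$. Since reserved angles are distinct loose angles outside $\Diamond$-faces, $\omega'\ge0$. Always $X'_\gamma\ge0$ and $\sigma_u\ge\frac56$; and $\sigma_u\ge1$ if $u$ is not the middle of a bad corner. From (14),
$$6Q\ge\sum_\gamma X'_\gamma+\sum_{z\text{ isol.}}\Bigl(\sum\xi+2\beta_z\Bigr)+\sum_u\sigma_u+3\upsilon+7\zeta+5\omega'+2\beta_T+5(\beta-g)-20+10h-24i. \tag{19}$$
Every term except the constant is now nonnegative.

## 8. Regions with isolated vertices or several boundary components

Let $z$ be an isolated vertex of $T$ in $\partial R$. All $d(z)$ edges at $z$ are uncrossed (Section 6), hence $SW$-edges. Every sector at $z$ lies between edges to two different smalls. Its face has $w=1$, since a $W$-occurrence on a $T$-face is next to a $T$-side; so it is a g-face. Different sectors give different faces, so $\beta_z\ge d(z)$. Hence $\sum\xi+2\beta_z\ge42$ if $d(z)\ge21$. If $z$ is low, its smalls have degree at least $4$, and $\sum\xi+2\beta_z\ge8(\frac76+2)>24$. In both cases the contribution is at least $24$.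

Write $h=h_0+i$. The constant in (19) is $-20+10h_0-14i$.

* If $h_0=0$, then $k=0$ and $i\ge1$. By (8), $r=0$; by (10), $\beta=0$. This contradicts $\beta_z\ge8$.
* If $h_0\ge2$, then $6Q\ge-20+20+(24-14)i\ge0$.
* If $h_0=1$ and $i\ge1$, then $6Q\ge-10+10i\ge0$.

There remain the regions with $h=1$, $i=0$, to which the rest of the proof is devoted. Then the constant is $-10$, and we must show
$$\Theta:=\sum_\gamma X'_\gamma+\sum_u\sigma_u+3\upsilon+7\zeta+5\omega'+2\beta_T+5(\beta-g)\ \ge\ 10. \tag{20}$$

## 9. The graph of type-1 crossings is nearly a tree

From now on $h=1$, $i=0$. Formula (11) becomes $N=r+1-f_0$. It looks like a count of vertices, edges and faces, and this is what we make precise.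

**Definition.** Let $\Gamma$ be the plane multigraph on the smalls in $R$ with one edge $u-X-v$, running along the segments $uX$ and $Xv$, for every type 1 crossing $X=uz\times vy$ in $R$. It has no loops, and its edge-ends at $u$ correspond to the type-1 crossed edges of $u$. In the triangle of Proposition 2, $\Gamma$ is a 3-cycle on $u,v,w$.

**Step 1: the faces of $\Gamma$.** The set $S^2\setminus R$ is connected: $\partial R$ is connected as $h=1$, and a path from a point of $S^2\setminus R$ to $R$, stopped when it first meets $\partial R$, stays in $S^2\setminus R$. This set contains $W$ and misses $\Gamma$, so it lies in one face $\Phi_\infty$ of $\Gamma$.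

Every point of the planarization in $R$ but not on $\Gamma$ can be joined to $W$ along the planarization without meeting $\Gamma$. From an inner point of an uncrossed edge $uz$, of the part $Xz$ of a type-1 edge, or of a type-2 edge $uz$, follow the edge to $z$ (a type 2 crossing is not on $\Gamma$). From an inner point of a $WW$-edge, follow it to an end. So all points of the planarization off $\Gamma$ lie in $\Phi_\infty$.

Hence a face of $\Gamma$ other than $\Phi_\infty$ lies in $R$ and contains no point of the planarization. It is a face of the planarization bounded by $\Gamma$, that is, an $f_0$-face. Conversely, the walk of an $f_0$-face runs through $SS$-angles only, so its boundary lies in $\Gamma$ and the $f_0$-face is a face of $\Gamma$; it is not $\Phi_\infty$, since it contains no vertex. So $\Gamma$ has exactly $f_0+1$ faces. If it has $\kappa'$ components, Euler's formula gives $N-r+f_0+1=1+\kappa'$. With $N-r+f_0=1$ we get $\kappa'=1$: *$\Gamma$ is connected.*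

**Step 2: sides of edges.** At $X=uz\times vy$ the ends $z,y$ are on the same side of $u-X-v$, and points of $Xz$ close to $X$ lie in $\Phi_\infty$. So *each edge of $\Gamma$ has $\Phi_\infty$ on at least one side*, and therefore occurs at most once in total on the walks of $f_0$-faces.

**Step 3: no small occurs twice on an $f_0$-face $\Phi$.** Otherwise take a simple closed curve $C\subset\Phi\cup\{u\}$ through such a small $u$, leaving $u$ in the two different sectors. On each side of $C$ there is an edge of $\Gamma$ at $u$; apart from $u$ it stays on that side, and it has $\Phi_\infty$ on one of its sides. So $\Phi_\infty$ meets both sides of $C$. But $\Phi_\infty$ is connected and disjoint from $C$, a contradiction.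

**Step 4: the case $\zeta\ge1$.** Some $f_0$-face has $m\ge3$, with distinct smalls, so $N\ge3$. If $N\ge4$, then $\Theta\ge7+4\cdot\frac56>10$.

Let $N=3$; then $m=3$ for this face. Write $f_0=1+x$; then $r=N-1+f_0=3+x$. The $x$ other $f_0$-faces need at least $2x$ edges, by Step 2 all different and among the remaining $x$; so $x=0$, and $\Gamma$ is a 3-cycle bounding an $f_0$-face. Each small has exactly two type-1 crossed edges, and they are consecutive in its rotation, with the sector in the $f_0$-face between them. None of the three smalls is the middle of a bad corner: there the type-1 edges would be exactly $uy,uy'$, which are not consecutive in the rotation $uy,uz,uy',\cdot$ of the 4-vertex $u$. So all $\sigma_u\ge1$, and $\Theta\ge7+3=10$.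

**Step 5: a tree.** From now on $\zeta=0$. By Steps 2 and 3 all $f_0$-faces are digons $(u,X,v,X')$ with $X\ne X'$, and they are edge-disjoint. Delete one edge of each digon. The remaining graph $\Gamma'$ is connected and has $r-f_0=N-1$ edges: it is a tree. Every deleted edge is parallel to a kept one, so adjacency in $\Gamma$ and in $\Gamma'$ is the same.

## 10. Sectors at a small, and a table of corner bounds

The remaining contributions to $\Theta$ will be found by walking around a small. An edge of a small has *type* **0** if it is uncrossed, **1** or **2** if it is crossed in a type 1 or type 2 crossing. A type-1 edge has one W-side and one S-side; a type-2 edge has W-sides on both sides. A sector at $u$ *contains* the angles at the crossings next to $u$ on its bounding edges, on the side of the sector. Each $SW$-angle $uXy$ is contained in exactly one sector, at its small end $u$. A $(p,q)$-sector is one between edges of types $p$ and $q$.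

**(F1)** *A $(0,0)$-sector gives $3$ to $\Theta$.* If it lies between $ua$ and $ub$, its face has $W$-occurrences $a\ne b$ next to $u$. By (2) they are consecutive, so the face is the $T$-face $(a,u,b)$ with $m=1$. Distinct such sectors give distinct faces, each contributing 1 to $\upsilon$.

**(F2)** *Loose sectors.* Consider a sector of $u$ containing an $SW$-angle $uXy$. If the other bounding edge is not of type 0, then $u$ has crossings on both sides on this walk. The small of a $\Delta$-face is next to its $W$-vertex, so the face is not a $\Delta$-face and the angle is loose. If the other bounding edge is $ua$ of type 0, the walk contains $a,u,X,y$. Either $a,y$ are the same occurrence, and the face is the $\Delta$-face $(a,u,X)$ with $a=y$; or they are consecutive, the face is the $T$-face $(a,u,X,y)$, and the angle is loose.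

Call a sector *loose* if it contains a loose angle; so a $(2,2)$-sector and a $(1,2)$-sector (which contains the W-side of the type-2 edge) are loose. A $\Diamond$-face has one small occurrence, so it accounts for one loose sector and it contains no reserved angle. Every other loose sector contains its own loose angle not in a $\Diamond$-face. Hence the number of loose sectors containing no reserved angle is at most $\omega'$: *each gives $5$ to $\Theta$.*

**(F3)** *The corner containing the end of a type-2 edge $uz$ at $z$ has $c=a=1$ and $b=\beta_\gamma=0$.* By Section 7, Step 1, $c=1$, and both its sectors lie in $T$-faces. We call it a *type-2 corner*.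

**(F4)** *A $(2,0)$-sector in a $\Delta$-face gives a $WW$-end.* Let the type-2 edge cross $xy$ at $X$, and let the type-0 edge be $ua$. The $\Delta$-face is $(a,u,X)$, so $a\in\{x,y\}$. In the corner at $a$ the end of $ua$ is adjacent to the end of the crossing $WW$-edge, which is first or last there. Different such sectors give different $WW$-ends, since the $SW$-angle ($uXx$ or $uXy$) determines the end and conversely.

**Bounds for corners with $\beta_\gamma=0$** (so $c\le3$). These come from (13); in the low case use $\theta\le24/D_j$ for the least degree $j$ at the corner.

* **(V1)** $a=1$, small of degree $j$: $X_\gamma\ge3b$ if $j=3$ (then $z$ is a B-vertex); $\frac76+b$ if $j=4$; $\frac{16}{15}+\frac35b$ if $j=5$; $1+\frac13b$ if $j=6$; $\frac23$ if $j=7$. Low: $4-2\theta+\xi_j+(3-\theta)b$, with $\theta\le2,\frac{12}5,\frac83,3$ for $j=4,5,6,7$. B: $\xi_j+3b$ is at least as large.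
* **(V2)** $a=2$, $b=1$, degrees $j,j'$: $X_\gamma=3+\xi_j+\xi_{j'}$ (B) or $7-4\theta+\xi_j+\xi_{j'}$ (low). So $X_\gamma\ge\frac43$ if $j=4$, $X_\gamma\ge\frac{17}{15}$ if $j=5$, and $X_\gamma\ge\frac13$ if $j=7$. The B case is clear. Low, $j=4$: $\theta\le2$ gives at least $-1+\frac73$. Low, $j=5$: for $j'=4,5,6,7$ the bounds are $\frac{61}{30},\frac{17}{15},\frac85,\frac{29}{15}$. Low, $j=7$: they are $\frac{17}6,\frac{29}{15},\frac43,\frac13$.
* **(V3)** $a=2$, $b=0$, one small of degree 4: $X_\gamma\ge\frac13$. Low: $4-3\theta+\frac76+\xi_{j'}\ge4-6+\frac73$. B: at least $\frac76$.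
* **(V4)** $a=1$, $b=2$: by (V1), $X_\gamma\ge\frac53$ if $j=6$ and $X_\gamma\ge\frac23$ if $j=7$.

## 11. Regions with a single small

Let $N=1$. A type 1 crossing involves two smalls, so $r=0$ and $\beta=0$, and there are no critical or bad corners and no reserved angles. All edges of the only small $u$, of degree $j$, have type 0 or 2; let $s$ be the number of type 2. The $j$ neighbors of $u$ are distinct, so its edges end in $j$ distinct corners with $a=1$, $\beta_\gamma=0$, and (V1) applies. By (F4), different $(2,0)$-sectors in $\Delta$-faces give different $WW$-ends at these corners. Recall: a $(0,0)$-sector gives 3, a loose sector gives 5, and $(2,2)$-sectors are loose.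

* $j=3$. The neighbors are B-vertices, $\sigma_u=1$. A $(2,0)$-sector gives at least 3: it is loose, or it yields a $WW$-end at a corner with $X_\gamma\ge3b$. For $s=0$: $1+9=10$. For $s=1$: $1+3+3+3=10$. For $s=2$: $1+5+3+3=12$. For $s=3$: $1+15=16$.
* $j=4$. $\sigma_u+\sum X_\gamma\ge\frac43+4\cdot\frac76=6$. If $s\le1$, two $(0,0)$-sectors give at least $12$. If $s=2$ with adjacent type-2 edges, a $(2,2)$- and a $(0,0)$-sector give $6+5+3=14$. If $s=2$ with opposite ones, a loose sector gives at least $11$; otherwise all four sectors yield $WW$-ends, each adding at least $1$ by (V1), and $\Theta\ge10$. If $s\ge3$, two $(2,2)$-sectors give at least $16$.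
* $j=5$. $\sigma_u+\sum X_\gamma\ge\frac53+5\cdot\frac{16}{15}=7$. Since $j$ is odd, two consecutive edges have the same type, so there is a $(0,0)$- or $(2,2)$-sector: $\Theta\ge10$.
* $j=6$. $\sigma_u+\sum X_\gamma\ge2+6=8$. A $(0,0)$-sector or a loose sector gives at least $11$. Otherwise types alternate and six $WW$-ends give $6\cdot\frac13=2$: $\Theta\ge10$.
* $j=7$. $\sigma_u+\sum X_\gamma\ge\frac73+7\cdot\frac23=7$, and again there is a $(0,0)$- or $(2,2)$-sector: $\Theta\ge10$.

## 12. A leaf of the tree contributes 5, or is a weak 3-vertex

Let $N\ge2$. The tree $\Gamma'$ has at least two leaves, and each should contribute 5. Let $u$ be a leaf of degree $j$ in $G$, with $\Gamma'$-neighbor $v$.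

**Step 1: what is special about a leaf.** *$u$ has at most two $\Gamma$-edges, both to $v$.* Each deleted edge at $u$ forms a digon with a kept edge at $u$, hence with the only $\Gamma'$-edge at $u$, and this edge lies on at most one $f_0$-face. So $u$ has only one neighbor in $\Gamma$: by (16) it has no reserved angle, and by (18) it is not the middle of a bad corner. Thus $\sigma_u=\frac j3$. Put
$$P_u=3n_{00}+5\cdot(\text{number of loose sectors at }u),$$
where $n_{00}$ is the number of $(0,0)$-sectors at $u$. By (F1) and (F2), $\Theta$ contains $\sum_{\text{leaves}}(\sigma_u+P_u)$ besides all $X'_\gamma$ and the $\sigma$ of the non-leaves.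

If $P_u\ge5$, put $L_u=\sigma_u+P_u\ge6$. Otherwise *no sector at $u$ is loose, and $n_{00}\le1$*; in particular no two type-2 edges are consecutive, and all $(2,0)$-sectors lie in $\Delta$-faces. Let $s_u$ be the number of type-2 edges at $u$. In this case $L_u$ will be the total of $\sigma_u$, $P_u$ and the indicated $X_\gamma$.

**Step 2: (A) lone leaf, one type-1 edge $e_0$.** Let $e_0=uz_0$ cross $vy_0$ at $X$, and let the rotation at $u$ be $e_0,e_1,\dots,e_{j-1}$ with the W-side of $e_0$ towards $e_1$. The $SW$-angle on this side is $uXy_0$. By (F2), $e_1$ is of type 0 and $e_1=uy_0$. Also $e_{j-1}$ is of type 0, since a $(1,2)$-sector is loose. The $j-2$ sectors from $e_1$ to $e_{j-1}$ are $(0,0)$- or $(2,0)$-sectors, two of the latter for each type-2 edge, so $j-2=n_{00}+2s_u$. With $n_{00}\le1$ exactly one possibility remains for each $j$.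

* $j=3$, $n_{00}=1$, $s_u=0$: $L_u=1+3=4$. Call $u$ a **weak leaf**. It has no type-2 edge.
* $j=5$, $n_{00}=1$, $s_u=1$: with the type-2 corner (F3, V1), $L_u\ge\frac53+3+\frac{16}{15}>5$.
* $j=7$, $n_{00}=1$: $L_u=\frac73+3>5$.
* $j=6$, $n_{00}=0$, with $e_2,e_4$ of type 2. The two type-2 corners give $1$ each. In the corner of $e_3$, by (F4), the end of $e_3$ has different $WW$-ends on both sides, which are first and last. So this corner is $[WW,e_3,WW]$, its middle sectors are in $\Delta$-faces, $\beta_\gamma=0$, and (V4) gives $\frac53$. So $L_u\ge2+1+1+\frac53>5$.
* $j=4$, $n_{00}=0$, with $e_2$ of type 2; $\sigma_u=\frac43$. The type-2 corner gives $\frac76$. In the *corner of $e_1=uy_0$*, next to $uy_0$ are on one side the end of $vy_0$ (through the $\Delta$-face $(y_0,u,X)$), which is crossed and so first or last, and on the other side a $WW$-end (F4), also first or last. So the corner is $[vy_0,uy_0,WW]$ with $\beta_\gamma=0$, and (V2) gives $\frac43$.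

 The *corner of $e_3$* contains a $WW$-end next to the end of $e_3$, by (F4). There $X_\gamma\ge\frac43$, and even $X_\gamma\ge\frac83$ if $b=2$. For low vertices use the row $j_0=4$ of the table: $-\frac12+\frac{11}6b$. For B-vertices: if $c\le3$, $X_\gamma\ge3b+\frac76$; if $c\ge4$ and $\beta_\gamma=1$ (then $c=4$), $X_\gamma\ge3b-2+\frac76$; if $\beta_\gamma\ge2$, $X_\gamma\ge3b+\frac76$ by Section 7, Step 2. If another leaf uses this same corner in the same way, it uses a different $WW$-end, as a first or last end of a corner with $c\ge2$ has only one neighboring inner end. Then $b=2$, at most two leaves share the corner, and we give half to each. So $u$ gets at least $\frac43$ from it, and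
 $$L_u\ge\tfrac43+\tfrac76+\tfrac43+\tfrac43>5 .$$

**Step 3: (B) digon leaf, two type-1 edges.** Let $e_0=uz_0$ and $e_0'=uz_0'$ cross $vy_0$ and $vy_0'$; their common S-side sector lies in a digon $f_0$-face. The rotation is $e_0,e_1,\dots,e_{j-2},e_0'$ with W-sides of $e_0,e_0'$ towards $e_1,e_{j-2}$. By (F2), $e_1,e_{j-2}$ are of type 0, $e_1=uy_0$ and $e_{j-2}=uy_0'$. Since $vy_0,vy_0'$ are distinct edges (each is crossed only once), $y_0\ne y_0'$; so $e_1\ne e_{j-2}$ and $j\ge4$. As in (A), $j-3=n_{00}+2s_u$.

* $j=4$, $n_{00}=1$. In the corner of $e_1=uy_0$, on one side of $uy_0$ is the $T$-face $(y_0,u,y_0')$ (F1); on the other, after a $\Delta$-face, is $vy_0$, which is crossed and hence the extreme end there. So the corner has exactly the ends of $vy_0,uy_0$, with $\beta_\gamma=0$. Similarly for $e_2$. By (V3), $L_u\ge\frac43+3+\frac13+\frac13=5$.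
* $j=6$, $n_{00}=1$: $L_u\ge2+3=5$.
* $j=5$, $n_{00}=0$, with $e_2$ of type 2. The type-2 corner gives $\frac{16}{15}$. The corners of $e_1,e_3$ are $[vy_0,uy_0,WW]$ and $[vy_0',uy_0',WW]$, as in (A), with $\beta_\gamma=0$; (V2) gives $\frac{17}{15}$ each. So $L_u\ge\frac53+\frac{16}{15}+2\cdot\frac{17}{15}=5$.
* $j=7$, $n_{00}=0$, with $e_2,e_4$ of type 2. The type-2 corners give $\frac23$ each, the corner $[WW,e_3,WW]$ gives $\frac23$ (V4), and the corners of $e_1,e_5$, of the form just described, give $\frac13$ each (V2). So $L_u\ge\frac73+2\cdot\frac23+\frac23+2\cdot\frac13=5$.

**Step 4: nothing is counted twice.** All corners used have $c\le2$ or $b\ge1$, so none is critical or bad, and $X'_\gamma=X_\gamma$ there. Corners used for the same leaf are at different neighbors of $u$, hence different. Every corner used for $u$ contains an uncrossed or type-2 end of $u$. Except for the corner of $e_3$ in (A), $j=4$, it contains no uncrossed and no type-2 end of any other small. So corners used for different leaves are different, apart from the sharing already treated. Weak leaves and leaves with $P_u\ge5$ use no corner. Therefore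
$$\textit{every leaf has }L_u\ge5,\textit{ except weak leaves, which have }L_u=4;\quad L_u\ge6\textit{ if }P_u\ge5, \tag{21}$$
and $\Theta\ge\sum_{\text{leaves}}L_u+\sum_{\text{non-leaves}}\sigma_u$.

## 13. Paths that end in a weak leaf

If there is no weak leaf, two leaves give $\Theta\ge10$. If there are at least three leaves, $\Theta\ge12$. So let $\Gamma'$ be a path with end-vertices $u$ (weak) and $u'$. A non-leaf has exactly two $\Gamma$-neighbors. By (18), a middle small of a bad corner has two distinct $\Gamma$-neighbors of degree 4. Hence *a non-leaf with a $\Gamma$-neighbor of degree 3 has $\sigma\ge1$.*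

**Case 1: $u'$ not weak, $N\ge3$.** If $N=3$, the middle vertex has $\sigma\ge1$. If $N\ge4$, the non-leaves give at least $2\cdot\frac56$. So $\Theta\ge4+5+1=10$.

**Case 2: $u'$ not weak, $N=2$.** The weak leaf $u$ has only one type-1 edge, so $\Gamma$ has only one edge, and $u'$ is a lone leaf with $v=u$ in the notation of (A). If $P_{u'}\ge5$, then $\Theta\ge4+6$. Otherwise $u'$ has degree $j'\ge4$, as a lone leaf with $P_{u'}<5$ and degree 3 is weak.

The corner of $e_1=u'y_0$ is at the neighbor $y_0$ of the 3-vertex $u$, so it is at a B-vertex. It contains the end of $uy_0$, which is crossed and so first or last, next to that of $u'y_0$ across a $\Delta$-face. On the other side of $u'y_0$ there is a $T$-face (if $e_2$ is of type 0) or, after a $\Delta$-face, a first or last $WW$-end (if $e_2$ is of type 2). So $c\le3$ and $\beta_\gamma=0$, hence $X'_\gamma=X_\gamma\ge\xi_{j'}$; and for $j'=4$, where $e_2$ is of type 2, $X_\gamma\ge3+\frac76=\frac{25}6$. If $j'=4$, this corner and the type-2 corner give $L_{u'}\ge\frac43+\frac76+\frac{25}6>6$. If $j'=5,6,7$, this corner was not used in (A), so together with it $u'$ gets at least $5+\xi_{j'}\ge6$. Thus $\Theta\ge4+6=10$.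

**Case 3: both weak, $N\ge4$.** If $N=4$, both non-leaves have a 3-vertex as $\Gamma$-neighbor and contribute at least $1$ each. If $N\ge5$, the non-leaves contribute at least $3\cdot\frac56$. So $\Theta\ge8+2=10$.

**Case 4: both weak, $N=3$.** The middle vertex has $\sigma\ge1$, so we have 9 and need 1 more. Both weak leaves are lone, so $r=2$, $f_0=0$ by (11), and $\beta=2$ by (10). If $\beta_T\ge1$, we gain $2\beta_T\ge2$. Otherwise some corner has $\beta_\gamma\ge1$ (there are no isolated vertices), and we show $X'_\gamma\ge1$ there; weak leaves used no corner. Each of the three smalls sends at most one edge to a vertex, so $a\le3$; hence the corner is not critical (there $a=4$), and it is not bad (there $\beta_\gamma=0$).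

* Low: if $a=0$, then $X_\gamma\ge1+2\beta_\gamma\ge3$. If $a\ge1$, (17) with $a\le3$ and $\beta_\gamma\ge1$ gives $X_\gamma\ge-\frac12+2$, since $(4-24/D_{j_0})-3\nu$ is $-\frac12,0,\frac13,0$ in the four rows.
* B with $c\le3$: $X_\gamma\ge2$.
* B with $c\ge4$: then $b\ge1$, as $a\le3$. If $\beta_\gamma=1$, then $c=4$ and $X_\gamma\ge3+2-4=1$. If $\beta_\gamma=2$, then $c\le5$ and $X_\gamma\ge3+4-4=3$.

So $\Theta\ge10$.

**Case 5: both weak, $N=2$.** We have 8 and need 2 more. Weak leaves have no type-2 edges, so $s=0$. Also $r=1$, $f_0=0$, $\beta=1$, and $c=a\le2$ at every corner. If $\beta_T=1$, we gain 2. Otherwise there is a g-face with $m=2$ containing the $SS$-angle of the only crossing $X$. Its walk is $z,[X],u,X,u',[X]$, where the occurrences of $X$ in brackets may or may not be there. But $X,u,X$ cannot be consecutive on the walk: both sides of the sector at $u$ would be the single segment $uX$, so $u$ would have degree 1. The same holds for $u'$. So the walk is $(z,u,X,u')$, and $z$ is adjacent to the 3-vertex $u$. The corner is at a B-vertex, with $c\le2$, so $X'_\gamma=X_\gamma\ge2\beta_\gamma=2$. Thus $\Theta\ge10$.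

Hence (20) holds, that is, $Q(R)\ge0$, for all proper regions with $h=1$, $i=0$. Section 8 did the other proper regions and Section 4, Step 4, the remaining ones. So $\sum_RQ(R)\ge0$, contradicting $\sum_RQ(R)\le-8$. There is no counterexample, and Theorem 1 is proved. Since $11\le13$, every finite simple 1-planar graph of minimum degree 3 contains a $(3,\le20)$-, $(4,\le13)$-, $(5,\le9)$-, $(6,\le8)$- or $(7,7)$-edge, which answers the question of Section 1 in the affirmative. $\blacksquare$
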